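# Affine copies of one convex figure inside another: touching hexagons, triangles and ellipses

## 1. A hexagon touched on all six sides

A **convex figure** is a compact convex set in the plane with nonempty interior, and $|X|$ denotes the area of $X$. An affine image of $X$ is its image under an invertible affine map $x\mapsto Mx+v$; such a map multiplies all areas by $|\det M|$. We call a hexagon **affine-regular** if it is an affine image of a regular hexagon. Two ways to recognize one will be used.

* If $u,w$ are linearly independent and $\ell>0$, the points $z\pm\ell u$ and $z\pm w\pm\frac{\ell}{2}u$ are the vertices of an affine-regular hexagon. Indeed the regular hexagon has the vertices $\pm(1,0)$, $(\pm\frac12,\pm\frac{\sqrt3}2)$; send $(1,0)$ to $\ell u$, $(0,\frac{\sqrt3}2)$ to $w$, and translate by $z$.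
* If $\xi_1,\xi_2$ are independent and $\xi_1+\xi_2+\xi_3=0$, then $\{x:|\langle\xi_i,x-z\rangle|\le1,\ i=1,2,3\}$ is an affine-regular hexagon. Indeed, let $\eta_1,\eta_2,\eta_3$ be unit vectors at mutual angles of $120^\circ$, and let $B$ be the linear map with $B\eta_i=\xi_i$ for $i=1,2$, hence for $i=3$. Since $\langle\xi_i,x-z\rangle=\langle\eta_i,B^{T}(x-z)\rangle$, the set is the preimage of the regular hexagon $\{|\langle\eta_i,\cdot\rangle|\le1\}$ under $x\mapsto B^{T}(x-z)$.

Here is the object on which everything turns.

**Lemma 1.** Every convex figure $F$ lies in an affine-regular hexagon $H$ all of whose six sides meet $F$. If $F=-F$, we may take $H=-H$.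

Two examples. If $F$ is a triangle, make it equilateral and let $H$ be the regular hexagon that has the vertices of $F$ as alternate vertices. Each side of $H$ has one end in $F$, so all sides are touched, and $|F|=\frac12|H|$. If $F=[-1,1]^2$, take $\xi_1=(1,0)$, $\xi_2=(-\frac12,\frac12)$, $\xi_3=(-\frac12,-\frac12)$, which sum to zero. Then $H=\{|x|\le1,\ |x|+|y|\le2\}$ has the vertices $(0,\pm2)$, $(\pm1,\pm1)$ and area $6$. Two sides of $H$ contain sides of the square, the other four end at corners of the square, and $|F|=\frac23|H|$.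

The hexagon serves to compare $F$ with something of fixed shape. We shall use it to find how badly one convex figure can fit into another, if we may deform it by affine maps. A figure that fills much of its touching hexagon can be treated as the hexagon; a figure that fills little of it will turn out to be almost a triangle.

## 2. The quantity $f(F,G)$ and the theorems

**Definition** (B. Grünbaum). For convex figures $F,G$, let $f(F,G)$ be the maximum of $\dfrac{|F^*|}{|G|}$, where $F^*$ ranges over the affine images of $F$ contained in $G$.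

The maximum exists. The maps $x\mapsto Mx+v$ (with $M$ allowed to be singular) that send $F$ into $G$ form a closed set. It is bounded, because $F$ contains points $p,\ p+re_1,\ p+re_2$ with $r>0$, whose images lie in $G$; this bounds the columns of $M$, and then $v$. So $|\det M|$ attains its maximum, which is positive since small copies of $F$ fit. Clearly $f(F,G)$ depends only on the affine classes of $F$ and $G$.

Some values by hand. If $F,G$ are affinely equivalent, $f=1$. For triangles we use that the area of a triangle is a convex function of each vertex separately (it is the absolute value of an affine function). Hence a largest triangle in $G$ may be taken with its vertices at extreme points of $G$.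

* *Triangle in a square.* Three corners of the square span half of it, so $f=\frac12$.
* *Triangle in a unit disc.* With arcs $\alpha+\beta+\gamma'=2\pi$ between its vertices, an inscribed triangle has area $\frac12(\sin\alpha+\sin\beta+\sin\gamma')$. If all arcs are $\le\pi$, concavity of the sine on $[0,\pi]$ gives at most $\frac{3\sqrt3}4$. If one arc exceeds $\pi$, its sine is negative and the area is $<1$. So $f=\frac{3\sqrt3}{4\pi}\approx0.4135$.
* *Disc in a triangle.* Deform so that the copy of the disc is the unit disc. A triangle containing it has inradius $r\ge1$ and area $r^2\sum\cot\theta_i$, where the half-angles $\theta_i$ sum to $\frac\pi2$. As $\cot$ is convex on $(0,\frac\pi2)$, the area is at least $3\sqrt3$, with equality for the equilateral triangle and its incircle. So $f=\frac{\pi}{3\sqrt3}\approx0.6046$; the order of $F$ and $G$ matters.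

Two facts are quoted with the problem (source: https://www.mobt3ath.com/uplode/book/book-49067.pdf). If $\Delta$ is a triangle, then $\min_G f(\Delta,G)=\frac{3\sqrt3}{4\pi}$, attained only when $G$ is an ellipse. If $P$ is a parallelogram, then $\min_G f(P,G)=\frac12$, attained only when $G$ is a triangle. The problem asks for the absolute minimum of $f$ over all pairs, and for all pairs that attain it.

Put $\gamma=\frac{4\pi}{3\sqrt3}$. From $3.1415<\pi<3.1416$ and $1.732<\sqrt3<1.7321$ we get
$$2.418<\gamma<2.42,\qquad \frac1\gamma=\frac{3\sqrt3}{4\pi}<\frac5{12}.$$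
From now on $\Delta$ denotes a triangle.

**Theorem A.** $f(F,G)\ge\frac1\gamma$ for all convex figures $F,G$, with equality if and only if $F$ is a triangle and $G$ is an ellipse.

**Theorem B.** If $f(F,G)\le\frac{1+\delta}{\gamma}$ with $0\le\delta\le\frac1{150}$, then $F$ lies in a triangle $\Delta'$ with $|\Delta'|\le(1+65\delta)^2|F|$, and $f(\Delta,G)\le(1+\delta)(1+65\delta)^2/\gamma$.

**Theorem C.** (i) If $H$ is an affine-regular hexagon, then $f(F,H)\ge\frac12$ for every $F$, with equality if and only if $F$ is a triangle. (ii) If $F$ is centrally symmetric, then $f(F,G)\ge\frac49$ for every $G$.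

So the absolute minimum is $\frac{3\sqrt3}{4\pi}$. The only outside fact we use is the quoted one about triangles. Two small remarks will be used freely. First, if $F\subset K$ and $K^*\subset G$ is an affine image of $K$, then the same affine map carries $F$ into $G$, so
$$f(F,G)\ \ge\ \frac{|F|}{|K|}\cdot\frac{|K^*|}{|G|}.\tag{1}$$
Second, if $X\subset Y$ are convex figures and $|X|=|Y|$, then $X=Y$: otherwise $Y\setminus X$ is nonempty and relatively open in $Y$, so it contains a small disc of interior points of $Y$ and has positive area.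

## 3. Existence of the touching hexagon

We prove Lemma 1. Recall the support function $h(\xi)=\max_{x\in F}\langle\xi,x\rangle$. Put
$$N(\xi)=\tfrac12\bigl(h(\xi)+h(-\xi)\bigr),\qquad c(\xi)=\tfrac12\bigl(h(\xi)-h(-\xi)\bigr).$$
$N$ is half the width of $F$ in direction $\xi$. It is a norm because $F$ has interior points. The function $c$ is odd and continuous. For the square $[-1,1]^2$, for instance, $N(\xi)=|\xi^{(1)}|+|\xi^{(2)}|$ (with $\xi^{(1)},\xi^{(2)}$ the coordinates of $\xi$) and $c=0$.

**Claim.** There are $\xi_1,\xi_2,\xi_3$ with $\sum\xi_i=0$, $N(\xi_i)=1$ and $\sum c(\xi_i)=0$.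

**Step 1: triples with $\sum\xi_i=0$ and $N(\xi_i)=1$, when the ball is strictly convex.** The purpose is to make such a triple a function of its first member. Assume that $\{N\le1\}$ is strictly convex, that is, its boundary contains no segment. Fix $\xi$ with $N(\xi)=1$. Consider the chords of $\{N\le1\}$ parallel to $\xi$, at heights $y\in[-Y,Y]$ measured to the left of the line $\mathbb R\xi$, where $\pm Y$ are the extreme heights. The chord at height $y$ is a translate of $[0,L(y)\xi]$. The function $L$ is concave and even because the ball is convex and symmetric. Also $L(0)=2$, and $L(Y)=0$ by strict convexity; $L$ is continuous, at $\pm Y$ because the ball is closed. So $L$ has maximum $2$. A concave function that has dropped below its maximum is strictly decreasing from there on, so $L=1$ at exactly one height in $[0,Y]$, and this height lies in $(0,Y)$.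

Two distinct points of $\{N=1\}$ at the same height $y>0$ are the two endpoints of the chord at that height. Hence there is exactly one $\eta=\eta(\xi)$ strictly to the left of $\mathbb R\xi$ with $N(\eta)=N(\xi+\eta)=1$: both points have the same height, they differ by $\xi$, so the chord there has $L=1$.

**Step 2: continuity and oddness of $\eta$.** This prepares an intermediate value argument. Let $\xi_n\to\xi$ and let $\eta$ be a limit point of $\eta(\xi_n)$. Then $N(\eta)=N(\xi+\eta)=1$ and $\eta$ is weakly to the left of $\mathbb R\xi$. If $\eta\in\mathbb R\xi$, then $\eta=\pm\xi$ and $N(\xi+\eta)\in\{2,0\}$, impossible. So $\eta=\eta(\xi)$ by uniqueness; as the sequence is bounded, $\eta(\xi_n)\to\eta(\xi)$. Moreover $-\eta(\xi)$ is strictly to the left of $\mathbb R(-\xi)$ and satisfies the two norm conditions for $-\xi$, so $\eta(-\xi)=-\eta(\xi)$.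

**Step 3: balancing $c$.** The function
$$\Phi(\xi)=c(\xi)+c(\eta(\xi))+c(-\xi-\eta(\xi))$$
is continuous and odd on the connected curve $\{N=1\}$, so it has a zero. There $\xi_1=\xi$, $\xi_2=\eta(\xi)$, $\xi_3=-\xi-\eta(\xi)$ prove the claim.

**Step 4: removing strict convexity.** Apply Steps 1–3 to $F+\frac1nB$, where $B$ is the unit disc. Its support function is $h+\frac1n|\cdot|$, so its norm is $N_n=N+\frac1n|\cdot|$ and $c$ is unchanged. The ball of $N_n$ is strictly convex: two distinct vectors of $N_n$-norm $1$ are not positive multiples of each other, so the triangle inequality for $|\cdot|$ is strict and their midpoint has $N_n<1$. The triples found lie in $\{N\le1\}$, so a subsequence converges, and since $N_n\to N$ uniformly on bounded sets, the limit satisfies the claim for $F$.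

**Step 5: from the triple to the hexagon.** The vectors $\xi_1,\xi_2$ are independent, since otherwise $\xi_2=\pm\xi_1$ and $N(\xi_3)=N(\xi_1+\xi_2)\in\{2,0\}$. Choose $z$ with $\langle\xi_i,z\rangle=c(\xi_i)$ for $i=1,2$. Since $\sum\xi_i=0$ and $\sum c(\xi_i)=0$, this holds for $i=3$ too. Let $H=\{x:|\langle\xi_i,x-z\rangle|\le1,\ i=1,2,3\}$, an affine-regular hexagon by Section 1. On $F$, the maximum of $\langle\xi_i,x\rangle$ is $h(\xi_i)=c(\xi_i)+1$ and the minimum is $-h(-\xi_i)=c(\xi_i)-1$. So $F\subset H$, and $F$ meets each of the six lines $\langle\xi_i,x-z\rangle=\pm1$, necessarily in the corresponding side of $H$. If $F=-F$, then $c=0$, so $z=0$ and $H=-H$. $\square$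

## 4. An affine-regular hexagon of area $\frac23|G|$ inside $G$

For use on the side of $G$ we need the following, which is essentially due to Besicovitch.

**Lemma 2.** Every convex figure $G$ contains an affine-regular hexagon of area $\ge\frac23|G|$.

**Step 1: reduction to strictly convex $G$.** Strict convexity will make chords depend continuously on their direction. Let $0\in\operatorname{int}G$, let $\rho_G(x)=\min\{r\ge0:x\in rG\}$ be the gauge of $G$, let $R=\max_G|x|$, and put $G_n=\{x:\rho_G(x)+\frac1n|x|\le1\}$. If $x\ne x'$ are boundary points of $G_n$, then neither is $0$ and they are not positive multiples of each other. So $|\frac{x+x'}2|<\frac{|x|+|x'|}2$, and $\frac{x+x'}2\in\operatorname{int}G_n$. Thus $G_n$ is strictly convex. Since $|x|\le R\,\rho_G(x)$, we have $(1+\frac Rn)^{-1}G\subset G_n\subset G$, so $|G_n|\to|G|$. If each $G_n$ contains an affine-regular hexagon of area $\ge\frac23|G_n|$, its vertices converge along a subsequence. The limit hexagon lies in $G$ and has area $\ge\frac23|G|>0$, so it is not degenerate and is affine-regular.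 From now on $G$ is strictly convex.

**Step 2: chords vary continuously.** For a unit vector $u$ let $u^\perp$ be $u$ rotated by $90^\circ$, and call $\langle x,u^\perp\rangle$ the height of $x$. Let $g_u(y)$ be the length of the chord of $G$ parallel to $u$ at height $y$, and $p_u^\pm(y)$ its endpoints, so $p_u^+-p_u^-=g_u\,u$. Averaging two chords at different heights gives a segment at the middle height whose endpoints are interior points of $G$, by strict convexity. So the chord there is strictly longer: $g_u$ is strictly concave on the interval of heights. It vanishes exactly at the two extreme heights.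

We show that $p_u^\pm(y)$ depends continuously on $(u,y)$. Let $(u_n,y_n)\to(u,y)$ and, along a subsequence, $p_{u_n}^\pm(y_n)\to p^\pm\in\partial G$. Both limits lie on the line of direction $u$ at height $y$. If $y$ is extreme, this line meets $G$ in a single point, and $p^\pm=p_u^\pm(y)$. If not, the line contains an interior point $z$ of $G$. For large $n$ the nearby line contains a point $z_n$, with $z_n\to z$, and a segment of fixed length in direction $u_n$ centered at $z_n$ and contained in $G$. So $p^+-z$ is a positive and $p^--z$ a negative multiple of $u$. The line meets $\partial G$ in exactly two points, so again $p^\pm=p_u^\pm(y)$. In particular $g_u(y)$ is jointly continuous.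

**Step 3: three chords with lengths $\ell,2\ell,\ell$.** These are to become two opposite sides of the hexagon and the long diagonal between them. Fix $u$ and write $g=g_u$. For $0\le\ell<\max g$ let $y_1<y_2$ be the two heights with $g=\ell$. They depend continuously on $\ell$, as $g$ is continuous and strictly monotone on each side of its maximum point. The function $g(\frac{y_1+y_2}2)-2\ell$ is positive at $\ell=0$ and tends to $-\max g<0$ as $\ell\to\max g$. So some $\ell>0$ satisfies
$$g\Bigl(\frac{y_1+y_2}2\Bigr)=2\ell.\tag{2}$$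

This $\ell$ is unique. Suppose $0<\ell<\ell'$ both work, with $y_1<y_1'<y_2'<y_2$ and midpoints $\bar y,\bar y'$. By reflection assume $\bar y'\ge\bar y$. Put $d'=\frac{y_2'-y_1'}2$ and $\theta=1-\frac{\ell}{\ell'}\in(0,1)$. On $[y_1',\bar y']$ the mean slope of $g$ is $\frac{2\ell'-\ell'}{d'}=\frac{\ell'}{d'}$. By concavity the mean slope on $[y_1,y_1']$ is at least that: $\frac{\ell'-\ell}{y_1'-y_1}\ge\frac{\ell'}{d'}$, i.e. $y_1'-y_1\le d'\theta$. Since $y_2'<y_2$,
$$0\le\bar y'-\bar y\le\tfrac12(y_1'-y_1)\le\tfrac12d'\theta .$$
So $\bar y\in(y_1',\bar y']$, and concavity on $[y_1',\bar y']$ gives $g(\bar y)\ge2\ell'-\frac{\ell'}{d'}(\bar y'-\bar y)\ge2\ell'-\frac12\theta\ell'$. But $g(\bar y)=2\ell=2\ell'-2\theta\ell'$, a contradiction.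

**Step 4: the three chords depend continuously on $u$.** Let $u_n\to u$, let $(\ell_n,y_{1,n},y_{2,n})$ be the solutions for $u_n$, and let them converge along a subsequence to $(\ell,y_1,y_2)$. Put $\bar y=\frac{y_1+y_2}2$. By joint continuity $g_u(y_1)=g_u(y_2)=\ell$ and $g_u(\bar y)=2\ell$, and $y_1\le y_2$.

Suppose $y_1=y_2$. Then $\ell=2\ell$, so $\ell=0$ and $y_1$ is an extreme height for $u$. The maximum point $M_n$ of $g_{u_n}$ lies in $(y_{1,n},y_{2,n})$. Any limit $M$ of the $M_n$ maximizes $g_u$: every non-extreme height $y$ for $u$ is a height for $u_n$ when $n$ is large, and $g_{u_n}(M_n)\ge g_{u_n}(y)$ passes to the limit. So the $M_n$ converge to the maximum point of $g_u$, which is not extreme, whereas $M_n\to y_1$. Contradiction. Suppose $y_1<y_2$ and $\ell=0$. Then $y_1,y_2$ are the two extreme heights and $g_u(\bar y)>0=2\ell$, a contradiction.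

So $y_1<y_2$ and $\ell>0$, and $(\ell,y_1,y_2)$ is the solution for $u$. The bounded sequence has only this limit point, so the solution is continuous in $u$; by Step 2, so are the endpoints of the three chords.

**Step 5: turning $u$ until the three midpoints line up.** The average of the midpoints of the two outer chords has height $\frac{y_1+y_2}2$, the height of the middle chord. Let $\varphi(u)u$ be the vector from this average to the midpoint of the middle chord. The vectors $u$ and $-u$ give the same three chords, hence $\varphi(-u)=-\varphi(u)$. As $\varphi$ is continuous, $\varphi(u)=0$ for some $u$. For this $u$, let $z$ be the midpoint of the middle chord and $z\pm w$ the midpoints of the outer ones. The six endpoints are $z\pm\ell u$ and $z\pm w\pm\frac\ell2u$, and $w\nparallel u$ since the heights differ. By Section 1 they are the vertices of an affine-regular hexagon $H'\subset G$, and they lie on $\partial G$.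

**Step 6: the area beyond the sides of $H'$.** It remains to see that $G$ is at most $\frac32$ times as large. By affinity let $H'$ be regular with unit sides and vertices $v_1,\dots,v_6$ in order (indices mod $6$), side $i$ being $v_iv_{i+1}$. Let $E_i$ be the equilateral triangle erected outward on side $i$, so $|E_i|=\frac16|H'|$. It consists of the points weakly beyond the line of side $i$ and weakly on the inner side of the lines of sides $i-1$ and $i+1$. At $v_i$ write $e=v_{i+1}-v_i$ and $w=v_i-v_{i-1}$ (this $w$ replaces the earlier one). The apex of $E_i$ is $v_i+w$, and the apex of $E_{i-1}$ is $v_i-e$.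

*The part of $G$ strictly beyond side $i$ lies in $E_i$.* Suppose $x\in G$ is strictly beyond side $i$ and strictly beyond the line of side $i-1$. Then $x-v_i=-\alpha e+\beta w$ with $\alpha,\beta>0$, so
$$(x-v_i)+\alpha(v_{i+1}-v_i)+\beta(v_{i-1}-v_i)=0 .$$
Thus $v_i$ is a strictly positive convex combination of $x,v_{i+1},v_{i-1}$. These are not collinear, since $v_i$ is not on the line $v_{i-1}v_{i+1}$. So $v_i\in\operatorname{int}G$, a contradiction. The line of side $i+1$ is treated in the same way at $v_{i+1}$.

*Support lines.* Let $L_i$ be a support line of $G$ at $v_i$. It supports $H'$, which near $v_i$ is the cone spanned by $e$ and $-w$, so $L_i$ has direction $e+\kappa w$ with $\kappa\in[0,\infty]$. The side of $E_i$ opposite to $v_i$ is $[v_i+e,v_i+w]$, and $L_i$ meets it at the fraction $t_i=\frac\kappa{1+\kappa}$ from $v_i+e$. The side of $E_{i-1}$ opposite to $v_i$ is $[v_i-w,v_i-e]$, and $L_i$ meets it at the fraction $\frac1{1+\kappa}=1-t_i$ from $v_i-w$. So the part of $E_i$ on the inner side of $L_i$ has area $t_i|E_i|$, and, reading the second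 statement at $v_{i+1}$, the part on the inner side of $L_{i+1}$ has area $(1-t_{i+1})|E_i|$. The part of $G$ beyond side $i$ therefore has area at most
$$|E_i|\min(t_i,1-t_{i+1})\le\tfrac12|E_i|\,(t_i+1-t_{i+1}).$$
Every point of $G\setminus H'$ is strictly beyond some side. Summing over $i$, the $t$'s cancel and $|G|\le|H'|(1+\frac16\cdot3)=\frac32|H'|$. $\square$

## 5. Six missing corners, and the $\frac58$ dichotomy

Let $H\supset F$ be as in Lemma 1, and normalize $|H|=2$. Name the vertices of $H$, in order, $p_1,q_3,p_2,q_1,p_3,q_2$; so $q_i$ is opposite to $p_i$. Then $|p_1p_2p_3|=1$, and three consecutive vertices span a triangle of area $\frac13$. Number the sides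
$$e_1=p_1q_3,\quad e_2=q_3p_2,\quad e_3=p_2q_1,\quad e_4=q_1p_3,\quad e_5=p_3q_2,\quad e_6=q_2p_1 .$$
Choose $x_e\in F$ on side $e$, and let $t_e\in[0,1]$ be its fractional distance from the endpoint of the side in $\{p_1,p_2,p_3\}$. The (possibly degenerate) hexagon $x_1\dots x_6\subset F$ is $H$ minus six corner triangles, so
$$|F|\ge2-\tfrac13\Pi,\qquad\Pi=\Sigma_V+(1-t_1)(1-t_2)+(1-t_3)(1-t_4)+(1-t_5)(1-t_6),\tag{3}$$
where $\Sigma_V=t_6t_1+t_2t_3+t_4t_5$ belongs to the corners at $p_1,p_2,p_3$.

**Step 1: at least half of the hexagon is filled.** $\Pi$ is linear in each $t_e$, so its maximum over $[0,1]^6$ is attained at a point of $\{0,1\}^6$. There each side chooses one of its endpoints, and $\Pi$ counts the vertices of $H$ that no side chooses. Two such vertices are never adjacent, since the side joining them chooses one of them. So $\Pi\le3$ and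
$$|F|\ge1=\tfrac12|H| .\tag{4}$$

The sensible first approach is to insert (4) and Lemma 2 into (1). It gives $f(F,G)\ge\frac12\cdot\frac23=\frac13$, which is less than $\frac1\gamma\approx0.4135$. Neither factor can be improved on its own. For the first, a triangle in an affine-regular hexagon has relative area at most $\frac12$: it may be taken with its vertices among those of the hexagon, hence has relative area $\frac16$, $\frac13$ or $\frac12$. For the second, let $G$ be a triangle of area $1$ and $K\subset G$ any centrally symmetric figure with center $z$, barycentric coordinates $(z_1,z_2,z_3)$. Then $K\subset\{0\le\lambda_i\le2z_i\}$. If all $z_i\le\frac12$, this set is $G$ minus three corners of areas $(1-2z_i)^2$, disjoint up to boundaries since $2z_i+2z_j=2-2z_k\ge1$. As $\sum(1-2z_i)=1$, it has area $\le1-\frac13=\frac23$. If, say, $z_1>\frac12$, then $|K|\le2(2z_2)(2z_3)\le2(z_2+z_3)^2<\frac12$. So hexagons in a triangle cannot exceed $\frac23$. But the bad $F$ and the bad $G$ here are both triangles, and for that pair $f=1$: the two losses need not occur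 together. The way out is to show that if $F$ fills only little more than half of $H$, then $F$ is nearly a triangle, and to work with triangles instead.

**Step 2: a product bound for $\Pi$.** This will detect figures near a triangle. Put $\sigma=t_1+t_3+t_5$ and $\tau=t_2+t_4+t_6$. Expanding, $\Pi=3-\sigma-\tau+\sum_{\rm cyc}t_et_{e+1}$. The six products are among the nine products of an odd- and an even-numbered $t$, whose sum is $\sigma\tau$. So $\Pi\le3-\sigma-\tau+\sigma\tau$. Exchanging the roles of $p_1p_2p_3$ and $q_1q_2q_3$ replaces $t$ by $1-t$; this leaves $\Pi$ invariant (it is three times the missing area) and sends $\sigma,\tau$ to $3-\sigma,3-\tau$. Hence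
$$\Pi\le2+(1-\sigma)(1-\tau),\qquad\Pi\le2+(\sigma-2)(\tau-2).\tag{5}$$

**Step 3: the dichotomy.** *Case I: $|F|\ge\frac58|H|$.* By Lemma 2 map $H$ onto an affine-regular hexagon in $G$ of area $\ge\frac23|G|$. By (1),
$$f(F,G)\ge\tfrac58\cdot\tfrac23=\tfrac5{12}>\tfrac1\gamma .\tag{6}$$

*Case II: $|F|<\frac58|H|=\frac54$.* Write $|F|=1+\alpha$, so $\alpha<\frac14$. By (3), $\Pi\ge3(2-|F|)>\frac94$. So by (5), $(1-\sigma)(1-\tau)>\frac14$ and $(\sigma-2)(\tau-2)>\frac14$. Hence $\sigma,\tau$ are both $<1$ or both $>1$, and both $<2$ or both $>2$. They cannot both lie in $(1,2)$: with $p=\sigma-1$, $q=\tau-1$ we would have $pq>\frac14$ and $(1-p)(1-q)>\frac14$, so $p(1-p)\,q(1-q)>\frac1{16}$, while $p(1-p)\le\frac14$ and $q(1-q)\le\frac14$. So both are $<1$ or both are $>2$. Exchanging the roles of $p_1p_2p_3$ and $q_1q_2q_3$ if necessary, we may assume $\sigma,\tau<1$. Then $(1-\sigma)+(1-\tau)\ge2\sqrt{(1-\sigma)(1-\tau)}>1$, that is,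
$$\sigma<1,\qquad\tau<1,\qquad\sigma+\tau<1.\tag{7}$$
All touching points are close to $p_1,p_2,p_3$ in this sense; in particular all $t_e<1$.

We have enough for Theorem C.

*Proof of Theorem C.* (i) All affine-regular hexagons are affinely equivalent, so $f(F,H)\ge\frac12|F|$, with $|F|$ measured in the normalization of this section, and (4) gives $f(F,H)\ge\frac12$. If $f(F,H)=\frac12$, then $|F|=1$, so $\Pi\ge3$, hence $\Pi=3$. Since $1<\frac54$ we are in Case II, and after a possible exchange $0\le\sigma,\tau<1$. By (5), $1\le(1-\sigma)(1-\tau)$, which forces $\sigma=\tau=0$. So all $t_e=0$, i.e. $p_1,p_2,p_3\in F$, and $|F|=1=|p_1p_2p_3|$ gives $F=p_1p_2p_3$. Conversely, for a triangle $f(\Delta,H)=\frac12$, as we saw after (4): relative area $\frac12$ is attained by alternate vertices and is the largest possible.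

(ii) Translate so that $F=-F$, take $H=-H$ and choose $x_{e+3}=-x_e$ for $e=1,2,3$. As $-p_i=q_i$, the point $-x_1$ lies on the side $q_1p_3=e_4$ at fractional distance $t_1$ from $q_1$, so $t_4=1-t_1$; likewise $t_5=1-t_2$, $t_6=1-t_3$. Then (3) becomes
$$\Pi=2\bigl[(1-t_1)(1-t_2)+t_2t_3+(1-t_3)t_1\bigr].$$
The bracket is linear in each $t_e$. At $0/1$ values its terms are nonzero only if $t_1=t_2=0$, or $t_2=t_3=1$, or $t_3=0,\ t_1=1$, respectively, and no two of these are compatible. So $\Pi\le2$, $|F|\ge\frac43=\frac23|H|$, and Lemma 2 with (1) gives $f(F,G)\ge\frac23\cdot\frac23=\frac49$. $\square$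

## 6. Figures filling less than $\frac58$: overhangs and excess area

We stay in Case II until the end of Section 9. Let $\lambda_1,\lambda_2,\lambda_3$ be barycentric coordinates with respect to $p_1,p_2,p_3$: they sum to $1$, and $\lambda_i=1$ at $p_i$ and $0$ on the opposite side. The center of $H$ is $(\frac13,\frac13,\frac13)$, so $q_1=(-\frac13,\frac23,\frac23)$, and similarly for $q_2,q_3$. Call the triangle $p_jq_ip_k$ the *cap* $i$ of $H$ (for $\{i,j,k\}=\{1,2,3\}$). It is $H\cap\{\lambda_i\le0\}$, and the other two coordinates are $\ge0$ on it. Cap $1$ contains the sides $e_3,e_4$, cap $2$ contains $e_5,e_6$, cap $3$ contains $e_1,e_2$. Define the overhangs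
$$h_i=-\min_F\lambda_i,\qquad s=h_1+h_2+h_3 .$$
Since $\lambda_i=-\frac{t_e}3$ at $x_e$ for each of the two sides $e$ in cap $i$, and $\lambda_i\ge-\frac13$ on $H$, we have $0\le h_i\le\frac13$ and $t_e\le3h_i$ for these sides.

*Example.* Let $F$ be the hull of $p_1,p_2,p_3$ and $(-h,\frac{1+h}2,\frac{1+h}2)$ with $0<h<\frac14$. It lies in $H$ and touches all sides, at $p_1,p_2,p_3$. The overhangs are $h,0,0$, and $|F|=1+h$, so $\alpha=s=h$.

*Example.* Let $F$ be the hull of $x_6,x_1,p_2,p_3$ with small $t_1,t_6$. Here $t_2=t_3=t_4=t_5=0$, the overhangs are $h_1=0$, $h_2=\frac{t_6}3$, $h_3=\frac{t_1}3$, and (3), now an equality, gives $|F|=1+\frac13(t_1+t_6-t_1t_6)$. So $\alpha=s-3h_2h_3$.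

The excess $\alpha$ is about as large as the total overhang $s$, with a loss as in the second example. The next lemma says that nothing worse happens.

**Lemma 3.** Let $h_{(1)}\ge h_{(2)}\ge h_{(3)}$ be the ordered $h_i$. In Case II, $s<\frac13$, $h_{(1)}\le\alpha<\frac14$, and
$$\alpha\ \ge\ s-3h_{(1)}h_{(2)}\ \ge\ s-\tfrac34s^2 .\tag{8}$$

**Step 1: recover area in the corners at $q_i$.** The aim is a better bound than (3), which uses the point of deepest overhang. Let $r_1\in F$ with $\lambda_1(r_1)=-h_1$; it lies in cap $1$. Write $r_1=q_1+\mu(p_2-q_1)+\nu(p_3-q_1)$ with $\mu,\nu\ge0$. Then $\lambda_1(r_1)=-\frac13+\frac13(\mu+\nu)$, so $\mu+\nu=1-3h_1$. Also $x_3=q_1+(1-t_3)(p_2-q_1)$ and $x_4=q_1+(1-t_4)(p_3-q_1)$, with $t_3,t_4<1$. As $\mu+\nu=1-3h_1\le\min(1-t_3,1-t_4)$, we have $\frac{\mu}{1-t_3}+\frac{\nu}{1-t_4}\le1$, i.e. $r_1$ lies in the corner triangle $x_3q_1x_4$. Subtracting the triangles $q_1x_3r_1$ and $q_1r_1x_4$,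
$$|x_3r_1x_4|=\tfrac13\bigl[(1-t_3)(1-t_4)-\nu(1-t_3)-\mu(1-t_4)\bigr].$$
The triangle $x_3r_1x_4$ is in $F$. So $F$ misses at most $\frac13[\nu(1-t_3)+\mu(1-t_4)]\le\frac13(1-3h_1)(1-m_1)$ of this corner, where $m_1=\min(t_3,t_4)$. With $m_2=\min(t_5,t_6)$, $m_3=\min(t_1,t_2)$ and the analogous statements for the other caps,
$$1+\alpha=|F|\ge2-\tfrac13\Sigma_V-\tfrac13\sum_i(1-3h_i)(1-m_i)=1+s-D,\qquad D=\tfrac13\Bigl[\Sigma_V-\sum_i(1-3h_i)m_i\Bigr].$$

**Step 2: $s<\frac13$.** The three products in $\Sigma_V$ each have one even and one odd index, so by (7) $\Sigma_V\le\sigma\tau\le\frac14(\sigma+\tau)^2<\frac14$. As $(1-3h_i)m_i\ge0$, $D\le\frac13\Sigma_V<\frac1{12}$, and $s\le\alpha+D<\frac14+\frac1{12}=\frac13$.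

**Step 3: $D\le3h_{(1)}h_{(2)}$.** Fix the $h_i$ and regard $D$ as a function of the $t_e$ in the box $0\le t_e\le3h_i$ ($e$ in cap $i$). It is convex in each $t_e$ separately, because $\Sigma_V$ is linear in each $t_e$ and $-(1-3h_i)\min(\cdot,\cdot)$ is convex. So its maximum over the box is attained with every $t_e$ either "off" ($t_e=0$) or "on" ($t_e=3h_i$). Call a cap *full* if both its $t$'s are on. Then $m_i=3h_i$ for full caps and $m_i=0$ for the others. At the vertex $p_k$ common to caps $i,j$, the term of $\Sigma_V$ equals $9h_ih_j$ if both its factors are on (we say: the $\{i,j\}$-term is on), and $0$ otherwise. Two distinct vertices among $p_1,p_2,p_3$ share exactly one cap, and their terms involve the two different $t$'s of that cap; so if both terms are on, the shared cap is full. We go through the possibilities, using $3s-1\le0$ and $1-3h_i\ge0$.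

* No full cap: at most one term is on, so $D\le3h_{(1)}h_{(2)}$.
* One full cap $i$. If the $\{j,k\}$-term is on, the other two are off (otherwise $j$ or $k$ would be full), and $D\le3h_jh_k\le3h_{(1)}h_{(2)}$. If it is off, $3D\le9h_i(h_j+h_k)-3h_i(1-3h_i)=3h_i(3s-1)\le0$.
* Exactly two full caps $i,j$. Cap $k$ has at most one $t$ on, say at most the one at the vertex shared with $i$. Then $3D\le9h_ih_j+9h_ih_k-3h_i(1-3h_i)-3h_j(1-3h_j)=3h_i(3s-1)-3h_j(1-3h_j)\le0$.
* All caps full: $3D=9(h_1h_2+h_2h_3+h_3h_1)+9\sum h_i^2-3s\le9s^2-3s\le0$.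

**Step 4: conclusion.** From Steps 1 and 3, $\alpha\ge s-3h_{(1)}h_{(2)}$, and $h_{(1)}h_{(2)}\le\frac14s^2$ gives (8). Moreover $s-3h_{(1)}h_{(2)}=h_{(1)}+h_{(2)}(1-3h_{(1)})+h_{(3)}\ge h_{(1)}$, so $h_{(1)}\le\alpha<\frac14$. $\square$

In particular $\alpha\ge0$.

## 7. The room beyond a largest triangle of $G$

Let $T=V_1V_2V_3$ be a triangle of maximal area in $G$. Normalize $|T|=1$, and in this section let $\lambda_i$ be barycentric coordinates with respect to $T$. If a point of $G$ had $\lambda_i>1$, replacing $V_i$ by it would enlarge the triangle; so $\lambda_i\le1$ on $G$. Hence no point of $G$ has two negative coordinates. Put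
$$G_i=G\cap\{\lambda_i\le0\},\qquad A_i=|G_i|,\qquad A=A_1+A_2+A_3 .$$
The sets $T,G_1,G_2,G_3$ cover $G$ and overlap only in null sets, so $|G|=1+A$. The set $G_i$ lies in the triangle $Y_i=\{\lambda_i\le0,\lambda_j\le1,\lambda_k\le1\}$, whose vertices are $V_j,V_k$ and $Q=V_j+V_k-V_i$. It has area $1$, so $A_i\le1$. Since $T$ is largest, the quoted fact says $f(\Delta,G)=\frac1{1+A}\ge\frac1\gamma$, i.e. $1+A\le\gamma$.

*Example.* If $G$ is a disc, $T$ is equilateral and $A_1=A_2=A_3=\frac{\gamma-1}3\approx0.473$.

On $Y_i$ write $o=-\lambda_i$, $x_j=1-\lambda_j$, $x_k=1-\lambda_k$. These are $\ge0$ and $o+x_j+x_k=1$; they are the barycentric coordinates with respect to $Q,V_k,V_j$ in this order. How much of $Y_i$ is certainly in $G$, if only $A_i$ is known?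

**Lemma 4.** $G$ contains all points of $Y_i$ with
$$0\le o\le\tfrac12A_i,\qquad A_ix_j\ge(1-A_i)o,\qquad A_ix_k\ge(1-A_i)o .$$

*Proof.* If $A_i=0$, these points form the segment $V_jV_k\subset G$. If $A_i=1$, then $G_i=Y_i$. Let $0<A_i<1$.

**Step 1: reduction to one point.** The set is a trapezoid. At $o=0$ it is the whole segment $V_jV_k$; at $o=\frac12A_i$ the conditions read $x_j,x_k\ge\frac{1-A_i}2$ with $x_j+x_k=1-\frac{A_i}2$. So it is the hull of $V_j,V_k$ and the points $(o;x_j,x_k)=(\frac{A_i}2;\frac{1-A_i}2,\frac12)$ and $(\frac{A_i}2;\frac12,\frac{1-A_i}2)$. By convexity of $G$ and the symmetry between $j$ and $k$, it suffices that $W=(\frac{A_i}2;\frac{1-A_i}2,\frac12)$ is in $G$.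

**Step 2: a line missing $G$ cuts off too much.** Suppose $W\notin G$. Then there is a line $L\ni W$ with $G$ in an open half-plane $U$ bounded by $L$. All three coordinates of $W$ are positive, so $W$ is a strictly positive convex combination of $V_j,V_k,Q$. As $V_j,V_k\in U$ and $W\in L$, we get $Q\notin\overline U$. So $L$ crosses both sides of $Y_i$ at $Q$. In the coordinates $Q+\xi(V_j-Q)+\eta(V_k-Q)$ we have $\xi=x_k$, $\eta=x_j$, and $L$ is $\frac\xi y+\frac\eta z=1$ with $0<y,z<1$. It cuts off a triangle at $Q$ of area $yz$. At $W$,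
$$1=\frac{x_k}y+\frac{x_j}z\ge2\sqrt{\frac{x_jx_k}{yz}},\qquad\text{so}\qquad yz\ge4x_jx_k=4\cdot\tfrac{1-A_i}2\cdot\tfrac12=1-A_i .$$
So $|Y_i\cap U|=1-yz\le A_i$. But $G_i$ is a compact subset of $Y_i\cap U$, hence at positive distance from $L$, while $L$ passes through the interior point $W$ of $Y_i$. Therefore $A_i=|G_i|<|Y_i\cap U|\le A_i$, a contradiction. $\square$

## 8. Placing $F$ so that its overhangs use the room

The first placement to try ignores the room beyond $T$. The triangle $\Delta'=\{\lambda_i\ge-h_i\}$ (coordinates with respect to $p_1p_2p_3$) contains $F$. It is a homothetic copy of $p_1p_2p_3$ with ratio $1+s$, since the nonnegative functions $\lambda_i+h_i$ sum to $1+s$; so $|\Delta'|=(1+s)^2$. Mapping $\Delta'$ onto $T$ gives $f(F,G)\ge\frac{1+\alpha}{(1+s)^2(1+A)}$. This fails at first order in $s$. In the first example of Section 6, $\alpha=s=h$ and the bound is $\frac1{(1+h)(1+A)}$; for an ellipse $G$, where $1+A=\gamma$, it is below $\frac1\gamma$ for every $h>0$. We gain about $s$ in area and pay about $2s$ for shrinking.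

The remedy is to let the overhangs of $F$ stick out of $T$, into the trapezoids of Lemma 4, and to shrink only as much as these require. Label so that $h_1\ge h_2\ge h_3$ and $A_1\ge A_2\ge A_3$; the two labelings may be chosen independently. With $t_+=\max(t,0)$ put
$$\ell_i=h_i(1-2A_i)_+,\qquad\Lambda=\ell_1+\ell_2+\ell_3,\qquad\zeta=\frac1{1+\Lambda}.$$
Map the point with coordinates $\lambda$ with respect to $p_1p_2p_3$ to the point with coordinates
$$\lambda_i'=\zeta(\lambda_i+\ell_i)$$
with respect to $T$; these sum to $1$. As $|p_1p_2p_3|=|T|=1$, this affine map multiplies areas by $\zeta^2$. With $\ell_i=h_i$ it would be the first placement; with $\ell_i=0$ it would put $p_1p_2p_3$ on $T$.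

**Claim.** The image $F^*$ of $F$ lies in $G$.

**Step 1: only one coordinate can be bad.** Let $\lambda$ belong to a point of $F\subset H$. If all $\lambda_i'\ge0$, the image is in $T$. Otherwise $\lambda_i'<0$ for some $i$. Then $\lambda_i<-\ell_i\le0$, and the point lies in cap $i$ of $H$.

**Step 2: the image lies in $Y_i$.** With $o=-\lambda_i\le h_i$, $x_j=1-\lambda_j$, $x_k=1-\lambda_k$, cap $i$ is $\{o\ge0,\ x_j\ge o,\ x_k\ge o\}$: both are triangles with vertices $(o;x_j,x_k)=(0;0,1),(0;1,0),(\frac13;\frac13,\frac13)$. For the image, $0<o'=-\lambda_i'=\zeta(o-\ell_i)$, and using $1=\zeta(1+\Lambda)$,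
$$x_j'=1-\lambda_j'=\zeta(x_j+\ell_i+\ell_k)\ge\zeta(o+\ell_i)\ge0,$$
and likewise $x_k'\ge\zeta(o+\ell_i)\ge0$. So the image lies in $Y_i$.

**Step 3: the slanted sides of the trapezoid.** This is where the size of $\ell_i$ comes from. The inequality $A_i(o+\ell_i)\ge(1-A_i)(o-\ell_i)$ is equivalent to $\ell_i\ge(1-2A_i)o$, which holds because $0\le o\le h_i$. So $A_ix_j'\ge(1-A_i)o'$ and $A_ix_k'\ge(1-A_i)o'$.

**Step 4: the height of the trapezoid.** Since $\zeta\le1$, $o'\le h_i-\ell_i$. If $A_i\le\frac12$, this equals $2A_ih_i\le\frac12A_i$; if $A_i\ge\frac12$, it equals $h_i\le\frac14\le\frac12A_i$. Both use $h_i<\frac14$ from Lemma 3, which is why $\frac58$ is a convenient threshold. Lemma 4 applies, and the image is in $G$. $\square$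

Therefore
$$f(F,G)\ \ge\ \frac{1+\alpha}{(1+\Lambda)^2(1+A)},\qquad0\le A\le\gamma-1.\tag{9}$$

In the case of a disc, $1-2A_i=\frac{5-2\gamma}3<0.055$, so $\Lambda\le0.055\,s$; for the example with $\alpha=s=h\leq \frac14$, $(1+0.055h)^2<1+h$ and (9) now exceeds $\frac1\gamma$.

## 9. Estimating the placement bound

We know $0\le s<\frac13$, $h_1\ge h_2\ge h_3$, and $\alpha\ge s-3h_1h_2\ge s-\frac34s^2$. The area $A$ beyond $T$ splits into two ranges.

**Step 1: $A\le1$, where there is room to spare.** We show $f(F,G)>\frac5{12}$. The $h_i$ decrease and the $(1-2A_i)_+$ increase with $i$, so Chebyshev's sum inequality gives $\Lambda\le\frac s3\sum(1-2A_i)_+$. (It is the statement $\sum_{i,j}(h_i-h_j)(w_i-w_j)\le0$ with $w_i=(1-2A_i)_+$.) The sum is convex in $(A_1,A_2,A_3)$, so on $\{A_i\ge0,\sum A_i=A\}$ it is largest at a vertex, and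
$$\Lambda\le\tfrac s3\bigl(2+(1-2A)_+\bigr).$$

If $A\le\frac12$, then $1+\Lambda\le1+\frac19(3-2A)=\frac{12-2A}9$. The function $(\frac{12-2A}9)^2(1+A)$ increases on $[0,\frac12]$, since its logarithmic derivative $\frac1{1+A}-\frac4{12-2A}$ has the sign of $8-6A$. So it is at most $(\frac{11}9)^2\cdot\frac32<2.25$, and as $\alpha\ge0$, $f>\frac49>\frac5{12}$.

If $\frac12\le A\le1$, then $\Lambda\le\frac23s$ and $1+A\le2$, so $f\ge\frac12\cdot\frac{1+s-\frac34s^2}{(1+\frac23s)^2}$. The logarithmic derivative of the quotient has the sign of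
$$(1-\tfrac32s)(1+\tfrac23s)-\tfrac43(1+s-\tfrac34s^2)=-\tfrac13-\tfrac{13}6s<0 .$$
So the quotient decreases in $s$, and $f\ge\frac12\cdot\frac{5/4}{(11/9)^2}=\frac{405}{968}>\frac5{12}$ (indeed $405\cdot12=4860>4840=968\cdot5$).

**Step 2: $1<A\le\gamma-1$, reduction to two bounds on $\Lambda$.** In this range, by the end of Step 4, we shall have
$$\gamma f(F,G)\ge1+\frac s{65}.\tag{10}$$
For fixed $h_i$, $\Lambda$ is a convex function of $(A_1,A_2,A_3)$ on the polytope $1\ge A_1\ge A_2\ge A_3\ge0$, $\sum A_i=A$, so it is at most its largest value at a vertex. The set $1\ge A_1\ge A_2\ge A_3\ge0$ is the simplex with vertices $(0,0,0),(1,0,0),(1,1,0),(1,1,1)$, because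
$$(A_1,A_2,A_3)=(1-A_1)(0,0,0)+(A_1-A_2)(1,0,0)+(A_2-A_3)(1,1,0)+A_3(1,1,1).$$
The coordinate sums of its vertices are $0,1,2,3$, and $1<A<1.42$. A vertex of a plane section that avoids the vertices of the simplex lies on an edge, since in the relative interior of a larger face the section would contain a segment around it. So the vertices of our polytope lie on the edges joining one of the first two vertices to one of the last two. They, and the values of $\Lambda$ there, are as follows.

* $(\frac A2,\frac A2,0)$: $\Lambda=h_3\le\frac s3$, as $1-A<0$.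
* $(\frac A3,\frac A3,\frac A3)$: $\Lambda=s(1-\frac{2A}3)_+\le\frac s3$.
* $(1,A-1,0)$: $\Lambda=(3-2A)h_2+h_3\le(2-A)(h_2+h_3)$, the difference being $(A-1)(h_2-h_3)\ge0$. Here $3-2A>0$.
* $(1,\frac{A-1}2,\frac{A-1}2)$: $\Lambda=(2-A)(h_2+h_3)$.

So with $m=h_2+h_3\le\frac23s<\frac29$, either $\Lambda\le\frac s3$ or $\Lambda\le(2-A)m$.

**Step 3: (10) when $\Lambda\le\frac s3$.** Since $1+A\le\gamma$, (9) gives $\gamma f\ge\frac{1+s-\frac34s^2}{(1+s/3)^2}$. Numerator minus denominator is $\frac{s(12-31s)}{36}\ge\frac{5s}{108}$, as $s<\frac13$, and the denominator is at most $(\frac{10}9)^2$. So $\gamma f\ge1+\frac{5s}{108}\cdot\frac{81}{100}=1+\frac{3s}{80}\ge1+\frac s{65}$.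

**Step 4: (10) when $\Lambda\le(2-A)m$.** First remove $A$. The function $(1+(2-A)m)^2(1+A)$ is increasing in $A$ on $[1,\gamma-1]$: its logarithmic derivative $\frac1{1+A}-\frac{2m}{1+(2-A)m}$ has the sign of $1-3Am\ge1-3(1.42)\frac29>0$. At $A=\gamma-1$ it equals $\gamma(1+(3-\gamma)m)^2\le\gamma(1+\frac35m)^2$, since $\gamma>2.4$. So by (9)
$$\gamma f\ge\frac{1+\alpha}{(1+\frac35m)^2}.$$
It remains to compare $\alpha$ with $m$. We claim
$$\alpha\ \ge\ \tfrac65m+\tfrac9{25}m^2+\tfrac s{50}.\tag{11}$$
Since $m<\frac29$, $\frac9{25}m^2\le0.08\,m$. Also $\alpha\ge s-3h_1h_2=h_1+m-3h_1h_2$. So it suffices that $h_1(1-3h_2)-0.28m-0.02s\ge0$. Now $s=h_1+m$, $h_1\ge h_2$, and $h_2\le\frac s2<\frac16$, so $0.98-3h_2>0$ and the left side equals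
$$h_1(0.98-3h_2)-0.3(h_2+h_3)\ \ge\ h_2(0.68-3h_2)-0.3h_3 .$$
If $h_2\le\frac{0.38}3$, then $0.68-3h_2\ge0.3$ and the right side is $\ge0.3(h_2-h_3)\ge0$. If $\frac{0.38}3<h_2<\frac16$, then $h_3=s-h_1-h_2\le\frac13-2h_2<0.08$, so $0.3h_3<0.024$. Meanwhile the concave function $h_2(0.68-3h_2)$ is at least the smaller of its values at the endpoints $\frac{0.38}3$ and $\frac16$, which are $0.038$ and $0.03$. This proves (11).

By (11), $1+\alpha\ge(1+\frac35m)^2+\frac s{50}$. As $(1+\frac35m)^2\le(\frac{17}{15})^2=\frac{289}{225}$,
$$\gamma f\ge1+\frac s{50}\cdot\frac{225}{289}=1+\frac{9s}{578}\ge1+\frac s{65}.$$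
So (10) holds whenever $1<A\le\gamma-1$.

## 10. Equality only for triangles in ellipses, and a linear rate

*Proof of Theorem A.* In Case I, by (6), and in Case II with $A\le1$, by Step 1 of Section 9, $f(F,G)\ge\frac5{12}>\frac1\gamma$. In the remaining case, Case II with $1<A\le\gamma-1$, (10) gives $f(F,G)\ge\frac1\gamma(1+\frac s{65})\ge\frac1\gamma$. Equality forces $s=0$, so all $h_i=0$ and $F\subset p_1p_2p_3$. Since $|F|=1+\alpha\ge1=|p_1p_2p_3|$, $F=p_1p_2p_3$ is a triangle. Then $f(\Delta,G)=\frac1\gamma$, and the quoted fact forces $G$ to be an ellipse. Conversely, for a triangle and an ellipse $f=\frac1\gamma$, as computed in Section 2 for the disc. $\blacksquare$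

*Proof of Theorem B.* Since $\gamma>2.418$, $\frac{5\gamma}{12}>1.0075>1+\frac1{150}\ge1+\delta$, so $f(F,G)\le\frac{1+\delta}\gamma<\frac5{12}$. By the first sentence of the previous proof we are in Case II with $A>1$, and (10) gives $s\le65\delta$. The triangle $\Delta'=\{\lambda_i\ge-h_i,\ i=1,2,3\}$ of Section 8 contains $F$ and has area $(1+s)^2\le(1+65\delta)^2|F|$, as $|F|\ge1$. Placing $\Delta'$ onto a largest triangle of $G$ and using (1),
$$f(F,G)\ge\frac{|F|}{|\Delta'|}\,f(\Delta,G),$$
so $f(\Delta,G)\le\frac{|\Delta'|}{|F|}f(F,G)\le(1+65\delta)^2(1+\delta)/\gamma$. $\blacksquare$
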